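
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{fact}[lemma]{Fact}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Infinite minimal non-$T$ groups}


\begin{abstract}
A $T$-group is a group in which normality is a transitive relation. We show that there are infinite groups which are not $T$-groups but all of whose proper subgroups are $T$-groups; in fact there are $2^{\aleph_0}$ of them up to isomorphism, all finitely generated and torsion-free. They are extensions, with finite minimal non-$T$ quotient $Q$, of an infinite simple group $D$ such that every subgroup of the extension either is locally cyclic or contains $D$. The extension is a limit of torsion-free hyperbolic groups; at each step a prescribed non-cyclic subgroup is forced to contain the image of the kernel of the map to $Q$. We also show that every minimal non-$T$ group is generated by two elements.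
\end{abstract}

\section{Introduction}

\subsection{The question}

A subgroup $H$ of a group $G$ is \emph{subnormal} if there is a chain
$H=H_0\lhd H_1\lhd\cdots\lhd H_d=G$; the least possible $d$ is the \emph{defect} of $H$. A \emph{$T$-group} is a group all of whose subnormal subgroups are normal. Equivalently, $A\lhd B\lhd G$ always implies $A\lhd G$: normality is transitive in $G$. Abelian groups are $T$-groups, and so are simple groups, whose only subnormal subgroups are $1$ and the whole group. The smallest group that is not a $T$-group is the dihedral group of order $8$,
\[
Q=\langle r,s\mid r^4=s^2=1,\ srs=r^{-1}\rangle ,\qquad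
\langle s\rangle\lhd\langle s,r^2\rangle\lhd Q,\qquad rsr^{-1}=r^2s\notin\langle s\rangle .
\]

The $T$-property does not pass to subgroups: the alternating group of degree $6$ is simple, but its Sylow $2$-subgroups are dihedral of order $8$. So it is natural to ask what the $T$-property of all \emph{proper} subgroups says about the whole group. Call $G$ \emph{minimal non-$T$} if $G$ is not a $T$-group but all its proper subgroups are. The dihedral group of order $8$ is an example, since its proper subgroups have order at most $4$ and are therefore abelian.

The following question is posed in \cite{Note}, where it is said to appear to be open in general: \emph{do infinite minimal non-$T$ groups exist?} Several facts recalled there restrict the possibilities. The $T$-property is local (a group in which every finite subset lies in a $T$-subgroup is a $T$-group), so minimal non-$T$ groups are countable. Finite minimal non-$T$ groups are solvable. A group all of whose proper subgroups are $T$-groups is finite or a $T$-group if it is locally finite, and also if it has no infinite simple section; here a \emph{section} of $G$ is a quotient $H/K$ with $K\lhd H\le G$. So an infinite minimal non-$T$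 group must have an infinite simple section and cannot be locally finite. Such groups do exist.

\begin{thmA}
There is an infinite group, finitely generated and torsion-free, which is not a $T$-group but all of whose proper subgroups are $T$-groups. In fact there are $2^{\aleph_0}$ pairwise non-isomorphic such groups.
\end{thmA}

\subsection{The shape of the examples}

Since an infinite simple section is unavoidable, the simplest plan is to take a finite minimal non-$T$ group $Q$ and an extension $1\to D\to G\to Q\to 1$ with $D$ infinite and simple. Then $G$ is not a $T$-group, because the $T$-property passes to quotients. The direct product $D\times Q$ will not do, however good $D$ is: it contains $Q$ as a proper subgroup. More generally, subgroups of $G$ that do not contain $D$ must be kept under control, and a torsion-free $G$, in which no non-trivial finite subgroup can occur, is a reasonable place to look. We prove the following. A group is \emph{locally cyclic} if its finitely generated subgroups are cyclic.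

\begin{thmB}
Let $Q$ be any finite group. There are $2^{\aleph_0}$ pairwise non-isomorphic finitely generated torsion-free groups $G$ having a normal subgroup $D$ with $G/D\cong Q$ such that
\begin{enumerate}
\item[(1)] $D$ is infinite, non-abelian and simple, and $C_G(D)=1$;
\item[(2)] every subgroup of $G$ not containing $D$ is abelian, and indeed locally cyclic;
\item[(3)] if $D\le L\le G$, then every non-trivial subnormal subgroup of $L$ contains $D$.
\end{enumerate}
For such $G$: $G$ is a $T$-group if and only if $Q$ is; all proper subgroups of $G$ are $T$-groups if and only if all proper subgroups of $Q$ are; and hence $G$ is minimal non-$T$ if and only if $Q$ is minimal non-$T$.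
\end{thmB}

Taking for $Q$ the dihedral group of order $8$ gives Theorem A. In that case a proper subgroup of $G$ either is locally cyclic or is the preimage of one of the proper subgroups of $Q$. The preimage of $\langle s\rangle$ is normal in the preimage of $\langle s,r^2\rangle$, which is normal in $G$, while the former is not normal in $G$.

Our last result, independent of the others, says what every minimal non-$T$ group must look like near the top. For a subgroup $H$ we write $N_G(H)$ for its normalizer and $H^G$ for its normal closure.

\begin{thmC}
Let $G$ be a minimal non-$T$ group, finite or infinite. Then there is a subgroup $H$ such that $K:=N_G(H)$ is normal in $G$ of prime index $p$. For each $x\in G\setminus K$ there is $h\in H$ with $xhx^{-1}\notin H$, and for every such $h$ we have $G=\langle x,h\rangle$. Moreover $G/H^G$ is a finite cyclic $p$-group. In particular $G$ is $2$-generated.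
\end{thmC}

In the dihedral group one may take $H=\langle s\rangle$, with $K=H^G=\langle s,r^2\rangle$, $x=r$ and $h=s$.

\subsection{The idea of the construction}

Let $F$ be a free group mapping onto $Q$ with kernel $N$. We form an increasing sequence of normal subgroups of $F$, all inside $N$, such that all the quotients at finite stages are torsion-free hyperbolic. The limit $G$ is the quotient of $F$ by their union, and $D$ is the image of $N$ in $G$. Since the kernels stay in $N$, we have $G/D\cong Q$. At each stage we treat one two-generator subgroup $S_0$ of the current hyperbolic group. If $S_0$ is cyclic, its images stay cyclic forever. If not, we add finitely many relations, all with relators in the image of $N$, that force the image of $S_0$ to contain the image of $N$; this then also persists. In the limit every two-generator subgroup is cyclic or contains $D$, which gives property (2). Property (3) comes from treating in the same way subgroups generated by pairs $u,gug^{-1}$ of conjugate elements.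

Section~\ref{sec:red} isolates the group-theoretic properties needed in the limit. Section~\ref{sec:facts} lists the published facts on hyperbolic groups that we use. Section~\ref{sec:absorb} states the basic step, which adds one relation and absorbs one element $t$ into one subgroup $S$, and explains it in a free group. Sections~\ref{sec:long}--\ref{sec:fill} prove it; Section~\ref{sec:limit} performs the limit construction; Section~\ref{sec:C} proves Theorem C.

\section{Reduction to two-generator subgroups}\label{sec:red}

\begin{proposition}\label{prop:red}
Let $G$ be a torsion-free group with a non-abelian normal subgroup $D$ such that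
\begin{enumerate}
\item[(P1)] for all $u,v\in G$, either $\langle u,v\rangle$ is cyclic or $D\le\langle u,v\rangle$;
\item[(P2)] for every $1\ne u\in G$ there is $g\in D$ with $D\le\langle u,gug^{-1}\rangle$.
\end{enumerate}
Then $G$ and $D$ satisfy (1)--(3) of Theorem B.
\end{proposition}

\begin{proof}
(3) Let $D\le L\le G$ and $1\ne Y=Y_0\lhd Y_1\lhd\cdots\lhd Y_k=L$. Take $1\ne u\in Y$ and $g\in D$ as in (P2). If $D\le Y_{i+1}$, then $g\in Y_{i+1}$ normalizes $Y_i$. As $u\in Y\le Y_i$, both $u$ and $gug^{-1}$ lie in $Y_i$, so $D\le Y_i$. Starting from $D\le Y_k$ and descending, we get $D\le Y$.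

(1) By (3) with $L=D$, the group $D$ is simple; being non-trivial and torsion-free, it is infinite. If $1\ne u\in C_G(D)$, then $gug^{-1}=u$ for the element $g\in D$ of (P2), so $D\le\langle u\rangle$ is abelian, a contradiction.

(2) Let $D\not\le L$. For $u,v\in L$ the subgroup $\langle u,v\rangle\le L$ does not contain $D$, so it is cyclic by (P1). Hence $L$ is abelian, and finitely generated subgroups of $L$ are cyclic by induction on the number of generators: if $\langle u_1,\dots,u_{k-1}\rangle=\langle w\rangle$, then $\langle u_1,\dots,u_k\rangle=\langle w,u_k\rangle$ is cyclic.
\end{proof}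

Condition (P1) gives no information about $\langle u,gug^{-1}\rangle$ when this subgroup is cyclic for all $g\in D$. This is why (P2) will be arranged separately.

\begin{proposition}\label{prop:T}
Let $D\lhd G$, $G/D\cong Q$, and suppose that (2) and (3) of Theorem B hold. Then $G$ is a $T$-group if and only if $Q$ is, all proper subgroups of $G$ are $T$-groups if and only if all proper subgroups of $Q$ are, and $G$ is minimal non-$T$ if and only if $Q$ is.
\end{proposition}

\begin{proof}
Let $L\le G$. If $D\not\le L$, then $L$ is abelian by (2), hence a $T$-group. If $D\le L$, then by (3) the subnormal subgroups of $L$ are the trivial subgroup, which is normal, and the preimages of the subnormal subgroups of $L/D$. Such a preimage is normal in $L$ if and only if its image is normal in $L/D$. So $L$ is a $T$-group if and only if $L/D$ is. The subgroups $L$ with $D\le L\le G$ correspond to the subgroups of $Q$, with $G$ corresponding to $Q$. The first two statements follow, and together they give the third.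
\end{proof}

So for Theorem B it remains to construct, for every finite $Q$, a family of $2^{\aleph_0}$ pairwise non-isomorphic finitely generated torsion-free groups $G$ having a non-abelian normal subgroup $D$ with $G/D\cong Q$, (P1) and (P2).

\section{Facts on hyperbolic groups}\label{sec:facts}

A finitely generated group is \emph{hyperbolic} if geodesic triangles in its Cayley graph with respect to a finite generating set are uniformly thin; free groups of finite rank are hyperbolic. A finitely generated subgroup of a hyperbolic group is \emph{quasiconvex} if its inclusion is a quasi-isometric embedding for the word metrics. We use these standard facts (Gromov; Ghys--de la Harpe; Bridson--Haefliger).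

\begin{fact}\label{F0}
Let $G$ be a torsion-free hyperbolic group.
\begin{enumerate}
\item[(a)] Every $g\ne1$ in $G$ lies in a unique maximal cyclic subgroup $A$, and $C_G(g)\le A$. If $fAf^{-1}\cap A\neq1$, then $f\in A$.
\item[(b)] If two maximal cyclic subgroups are not conjugate, then every conjugate of the first meets every conjugate of the second trivially. Cyclic subgroups are quasiconvex.
\item[(c)] $G$ acts freely on a contractible finite-dimensional complex (a Rips complex). So there is $d$ with $H_i(H;\mathbb Z)=0$ for all $H\le G$ and $i>d$.
\item[(d)] Torsion-free virtually cyclic groups are cyclic.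
\end{enumerate}
\end{fact}

By (a), abelian subgroups of a torsion-free hyperbolic group are cyclic. By (d), a subgroup of finite index in a non-cyclic torsion-free group is non-cyclic.

A group $G$ is \emph{hyperbolic relative to} subgroups $\{A_1,\dots,A_r\}$ (in the sense of Osin, which for finitely generated groups is equivalent to Bowditch's) if there are a finite set $X\subseteq G$ and a constant $c$ such that the natural map from the free product $F(X)*A_1*\cdots*A_r$ to $G$ is onto, its kernel is the normal closure of a finite set $\mathcal R$, and every word of length $n$ in the letters of $X^{\pm1}$ and $\bigsqcup(A_i\setminus\{1\})$ that represents $1$ in $G$ is in that free product a product of at most $cn$ conjugates of elements of $\mathcal R^{\pm1}$. We use the definition only through the next five facts. We write $\langle\!\langle\,\cdot\,\rangle\!\rangle$ for the normal closure in the whole group.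

\begin{fact}[{\cite[Thm.~7.11]{Bow}; cf.\ \cite[Thm.~1.5, Cor.~1.7]{OsinIJAC}}]\label{F1}
Let $G$ be a torsion-free non-cyclic hyperbolic group and $P_1,\dots,P_r$ infinite quasiconvex subgroups with $P_i\cap gP_jg^{-1}=1$ unless $i=j$ and $g\in P_i$. Then $G$ is hyperbolic relative to $\{P_1,\dots,P_r\}$.
\end{fact}

By Fact~\ref{F0}(a),(b) this applies to any finitely many pairwise non-conjugate non-trivial maximal cyclic subgroups of $G$.

For the next fact let $G$, generated by a finite set $X=X^{-1}$, be hyperbolic relative to $\{A_1,\dots,A_r\}$. Put $\mathcal A=\bigsqcup(A_i\setminus\{1\})$ and let $\Gamma$ be the Cayley graph of $G$ with respect to $X\sqcup\mathcal A$; letters of $X$ and of the different $A_i\setminus\{1\}$ are regarded as distinct letters. We write $|g|_{X\cup\mathcal A}$ for the distance from $1$ to $g$ in $\Gamma$, and $p_-$, $p_+$ for the endpoints of a path $p$. An \emph{$A_i$-edge} is an edge labeled by a letter of $A_i\setminus\{1\}$. Two $A_i$-edges, with the same $i$, are \emph{connected} if their vertices lie in the same left coset of $A_i$. This is an equivalence relation on $A_i$-edges; an $A_i$-edge and an $A_j$-edge with $i\ne j$ are never connected.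 An $A_i$-edge of a cycle is \emph{isolated} in the cycle if it is connected to no other $A_i$-edge of the cycle.

\begin{fact}[{\cite[Prop.~3.2]{OsinInv}, geodesic case}]\label{F2}
There are a finite symmetric set $\Omega\subset G$ and a constant $K>0$ such that the following holds. Let a cycle in $\Gamma$ be a concatenation $p_1\cdots p_n$, and let $I\subseteq\{1,\dots,n\}$ be such that $p_i$ is an isolated edge for $i\in I$ and $p_i$ is geodesic (possibly trivial) for $i\notin I$. Then $\sum_{i\in I}|p_i|_\Omega\le Kn$, where $|p_i|_\Omega$ is the length with respect to $\Omega$ of the element labeling $p_i$ ($=\infty$ outside $\langle\Omega\rangle$).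
\end{fact}

In \cite{OsinInv} this is stated for isolated \emph{components}, i.e.\ maximal non-trivial subpaths labeled by letters of one $A_i\setminus\{1\}$ that are connected to no other such subpath. An isolated edge is an isolated component, since a larger component containing it would contain an adjacent $A_i$-edge, which would be connected to it.

\begin{fact}[{\cite[Thm.~1.1]{OsinInv}}]\label{F3}
Let $G$ be finitely generated and hyperbolic relative to $\{E\}$, and let $B\subset G$ be finite. There is a finite set $\mathcal F\subset G\setminus\{1\}$ such that for every $R\lhd E$ with $R\cap\mathcal F=\emptyset$ and $M=\langle\!\langle R\rangle\!\rangle$ we have: $E\cap M=R$; $G/M$ is hyperbolic relative to $\{EM/M\}$, where $EM/M\cong E/R$; and $G\to G/M$ is injective on $B$.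
\end{fact}

\begin{fact}[{\cite{Sun}}]\label{F4}
In the situation of Fact~\ref{F3}, if $R$ avoids a suitable finite subset of $E\setminus\{1\}$, then there is a left transversal $V$ of $EM$ in $G$ with $M=\ast_{v\in V}\,vRv^{-1}$.
\end{fact}

\begin{fact}[{\cite[Cor.~2.41]{OsinMem}}]\label{F5}
A group hyperbolic relative to a hyperbolic group is hyperbolic.
\end{fact}

\section{Absorbing one element into one subgroup}\label{sec:absorb}

The step on which everything rests is this.

\begin{proposition}\label{prop:absorb}
Let $G$ be a torsion-free non-cyclic hyperbolic group, $S\le G$ a non-cyclic subgroup, $t\in G$, and $B\subset G$ finite. There is $1\ne r\in StS$ such that $\bar G=G/\langle\!\langle r\rangle\!\rangle$ is torsion-free hyperbolic, $G\to\bar G$ is injective on $B$, and the image of $S$ is non-cyclic and contains the image of $t$.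
\end{proposition}

We ask for $r\in StS$ so that $r$ lies in a given normal subgroup $N'$ whenever $S$ and $t$ do. That $r\ne1$ will matter only for counting groups.

\medskip
\noindent\textbf{The smallest case.} Let $G$ be free with basis $x,y,z$, let $S=\langle y,z\rangle$ and $t=x$. Impose $x=U$ with some $U\in S$, that is, put $r=xU^{-1}\in StS$. The quotient is simply $S$, the quotient map is the retraction $\rho:G\to S$, $x\mapsto U$, and all that remains is to choose $U$ so that $\rho$ is injective on $B$, i.e.\ so that $\rho(f)\ne1$ for the finitely many elements $f=b^{-1}b'$ with $b\neq b'$ in $B$. The choice $U=y$ is bad if $xy^{-1}$ is one of them. Take instead $U=y^Lz^L$ with $L$ larger than the lengths of all these $f$. For example,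
\[
\rho(xyx^{-1}z^{-1})=y^L z^L\,y\,z^{-L}y^{-L}z^{-1},\qquad
\rho(xzx^{-1}z^{-1})=y^L z\,y^{-L}z^{-1}.
\]
On the left nothing cancels. On the right the powers $z^{\pm L}$ around $z$ disappear, but $z$ itself survives and shields the powers $y^{\pm L}$ from each other. In general the exponents $\pm L$ may also be changed, but only by less than $L$, so that they do not vanish; the proof is given in Lemma~\ref{lem:rho}.

\medskip
\noindent\textbf{The general case.} In general $t$ and $S$ may be in special position. If $G$ is free on $a,b$, $t=a$ and $S=\langle a^2,b\rangle$, then $t^2\in S$, so $\langle S,t\rangle$ is not the free product of $S$ and $\langle t\rangle$. The remedy is to replace $t$ by a generic element $x$ of the double coset $StS$, and $S$ by a generic subgroup $\langle y,z\rangle\le S$: adding the relation $x=U$ with $U\in\langle y,z\rangle$ still puts the image of $t$ into the image of $S$. We choose $x,y,z$ so that $E=\langle x,y,z\rangle$ is free on $x,y,z$ and $G$ is hyperbolic relative to $\{E\}$ (Section~\ref{sec:free}). Inside $E$ we are then in the smallest case, and the theory of peripheral fillings (Facts~\ref{F3}--\ref{F5}) carries the result from $E$ to $G$ (Section~\ref{sec:fill}).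

\section{Long edges}\label{sec:long}

In a free product $A_1*\cdots*A_r$, a product of $k$ non-trivial elements of the factors, consecutive ones in different factors, has syllable length exactly $k$. We need a substitute for this normal form in a relatively hyperbolic group. It holds for products of \emph{long} elements of the peripheral subgroups, and Fact~\ref{F2} is exactly the tool: a cycle with few sides cannot contain many long isolated edges, so long edges are forced to be connected to something.

From now to the end of Section~\ref{sec:free}, $G$ is a torsion-free non-cyclic hyperbolic group. Whenever we have chosen pairwise non-conjugate maximal cyclic subgroups $A_1,\dots,A_r\neq 1$ and a finite symmetric generating set $X$, the graph $\Gamma$ is as in Section~\ref{sec:facts}, and $\Omega,K$ are as in Fact~\ref{F2}.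

\begin{definition}
An \emph{admissible path} is a path $p=p_1u_1p_2u_2\cdots u_{k-1}p_k$, $k\ge1$, in $\Gamma$ such that each $p_j$ is an edge labeled by some $b_j\in A_{i_j}\setminus\{1\}$ with $|b_j|_\Omega\ge20K$; each $u_j$ is trivial or an edge labeled by a letter of $X$ that is $\neq1$ in $G$; and, for all $j<k$, the edges $p_j,p_{j+1}$ are not connected (this is automatic if $i_j\ne i_{j+1}$). The $p_j$ are the \emph{long edges} of $p$, and $i_j$ is the \emph{type} of $p_j$; the $u_j$ are the \emph{separators}.
\end{definition}

All these edges have distinct endpoints, so they are geodesic and may serve as sides in Fact~\ref{F2}.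

\begin{lemma}\label{lem:adm}
Let $p$ be admissible with $k$ long edges. Then
\begin{enumerate}
\item[(i)] the long edges of $p$ are pairwise not connected;
\item[(ii)] $|p_-^{-1}p_+|_{X\cup\mathcal A}\ge k/2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Otherwise choose $s<l$ with $p_s,p_l$ connected and $d=l-s$ minimal. By admissibility $d\ge2$. Let $e$ be trivial or an edge with label in $A_{i_s}$ from $(p_l)_-$ to $(p_s)_+$, and consider the cycle
\[
u_s\,p_{s+1}\,u_{s+1}\cdots p_{l-1}\,u_{l-1}\,e .
\]
By minimality of $d$ the edges $p_{s+1},\dots,p_{l-1}$ are pairwise not connected, and none is connected to $e$, since it would then be connected to $p_s$. So these $d-1$ long edges are isolated. The cycle has $d+(d-1)+1=2d$ sides, and Fact~\ref{F2} gives $20K(d-1)\le2dK\le4(d-1)K$, a contradiction.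

(ii) Let $\gamma$ be a geodesic from $p_-$ to $p_+$, and let $m$ be the number of long edges of $p$ connected to an edge of $\gamma$. By (i), an edge of $\gamma$ is connected to at most one long edge of $p$, so $|\gamma|\ge m$. The other $k-m$ long edges are isolated in the cycle $p\gamma^{-1}$, by (i) again. This cycle has $k+(k-1)+1=2k$ sides. So $20K(k-m)\le2kK$, and $|\gamma|\ge m\ge\frac9{10}k\geq \frac12 k$.
\end{proof}

To use this, we need many non-conjugate peripheral subgroups that contain non-trivial elements of the given subgroup $S$. The lemma itself produces them.

\begin{lemma}\label{lem:many}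
Let $S\le G$ be non-cyclic. For each $r\ge1$ there are $\alpha_1,\dots,\alpha_r\in S\setminus\{1\}$ whose maximal cyclic subgroups $A_1,\dots,A_r$ are pairwise non-conjugate in $G$.
\end{lemma}

\begin{proof}
We use induction on $r$; for $r=1$ we need only $S\ne1$. Given $\alpha_1,\dots,\alpha_r$, the group $G$ is hyperbolic relative to $\{A_1,\dots,A_r\}$ by Fact~\ref{F1}. Since $S$ is not cyclic, there is $s\in S\setminus A_1$. Choose $X$ containing $s^{\pm1}$, then $\Omega$ and $K$, then $n$ with $|\alpha_1^n|_\Omega\ge20K$; such $n$ exists because $\alpha_1$ has infinite order and $\Omega$-balls are finite. Put $g=\alpha_1^ns\in S$.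

For $m\ge1$ consider the path labeled $\alpha_1^n\,s\,\alpha_1^n\,s\cdots s\,\alpha_1^n$ with $m$ long edges. If one long edge ends at $v$, the next starts at $vs\notin vA_1$, so consecutive long edges are not connected and the path is admissible. It represents $g^ms^{-1}$, so Lemma~\ref{lem:adm}(ii) gives $|g^m|_{X\cup\mathcal A}\ge m/2-1$ for all $m\geq 1$. If $g=fcf^{-1}$ with $c\in A_i$, then $|g^m|_{X\cup\mathcal A}=|fc^mf^{-1}|_{X\cup\mathcal A}\le2|f|_{X\cup\mathcal A}+1$ for all $m$, a contradiction. So $g$ lies in no conjugate of any $A_i$ (in particular $g\ne1$), and $\alpha_{r+1}=g$ works.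
\end{proof}

\section{A free subgroup to which \texorpdfstring{$G$}{G} is relatively hyperbolic}\label{sec:free}

\begin{lemma}\label{lem:E}
Let $S\le G$ be non-cyclic and $1\ne t\in G$. There are $x\in StS$ and $y,z\in S$ such that $E=\langle x,y,z\rangle$ is free with basis $x,y,z$ and $G$ is hyperbolic relative to $\{E\}$.
\end{lemma}

By Fact~\ref{F1} we need $E$ to be quasiconvex and \emph{malnormal}, that is, $gEg^{-1}\cap E\neq1$ only for $g\in E$. Malnormality is the point, and the idea is visible in a free group.

\medskip
\noindent\textbf{A model.} Let $G$ be free on $a_1,\dots,a_9,t$ and let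
\[
x=a_1\,t\,a_2a_3,\qquad y=a_4a_5a_6,\qquad z=a_7a_8a_9,\qquad E=\langle x,y,z\rangle .
\]
Suppose $gwg^{-1}=w'$ with $w,w'\in E$ non-trivial. After multiplying $g$ on both sides by elements of $E$ we may take $w,w'$ cyclically reduced as words in $x,y,z$. In the Cayley tree of $G$, the bi-infinite line through $g$ labeled $\cdots www\cdots$ and the line through $1$ labeled $\cdots w'w'w'\cdots$ stay at bounded distance from each other, since $gw^N=w'^Ng$ for all $N$. In a tree such lines coincide. Now look at two consecutive $a$-edges of this common line. Their indices, read in order, tell us where we are: $(2,3)$ means that we are inside a letter $x$, just after $a_1ta_2$; $(6,1)$ means that we have just finished a letter $y$ and start a letter $x$; and so on. So the vertex at the end of the first of these two edges is $gec$ when read along the first line and $e''c$ when read along the second, with $e,e''\in E$ and the \emph{same} initial segment $c$ of a letter. Hence $g=e''e^{-1}\in E$.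

In general we replace the $a_i$ by high powers of the elements of Lemma~\ref{lem:many}. Reading letters off a line becomes reading types of long edges; the two lines no longer coincide, but Fact~\ref{F2} forces most of their long edges to be connected in pairs, and we must show that two consecutive long edges of one line are paired with two consecutive long edges of the other.

\begin{proof}[Proof of Lemma~\ref{lem:E}]
Take $\alpha_1,\dots,\alpha_9\in S$ and $A_1,\dots,A_9$ from Lemma~\ref{lem:many}; by Fact~\ref{F1}, $G$ is hyperbolic relative to $\{A_1,\dots,A_9\}$. Choose $X$ containing $t^{\pm1}$, then $\Omega$ and $K$, then $n$ with $|\alpha_i^n|_\Omega\ge20K$ for all $i$. Put $\beta_i=\alpha_i^n\in S$ and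
\[
x=\beta_1\,t\,\beta_2\beta_3,\qquad y=\beta_4\beta_5\beta_6,\qquad z=\beta_7\beta_8\beta_9 .
\]
Then $x\in StS$ and $y,z\in S$.

\smallskip
\noindent\emph{Reading words.} Read a reduced word $w$ of length $\ell\ge1$ in $x^{\pm1},y^{\pm1},z^{\pm1}$ as a path in $\Gamma$ with $3\ell$ long edges labeled $\beta_i^{\pm1}$, of type $i$, and edges labeled $t^{\pm1}$ between some of them. The ordered pair of types $(\lambda,\mu)$ of two consecutive long edges is of one of two kinds.
\begin{itemize}
\item \emph{Inner pairs}, inside one letter of $w$: these are $(1,2),(2,3)$, $(4,5),(5,6)$, $(7,8),(8,9)$ and their reversals. They involve exactly one of the types $2,5,8$. An inner pair determines the letter in which it occurs and the position inside this letter: for instance $(2,3)$ occurs only in $x$ and $(3,2)$ only in $x^{-1}$.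
\item \emph{Junction pairs}, between two letters of $w$: both types lie in $\{1,3,4,6,7,9\}$. Here $\lambda\ne\mu$, because the letters $x,x^{-1},y,y^{-1},z,z^{-1}$ begin with the types $1,3,4,6,7,9$ and end with $3,1,6,4,9,7$. So the last type of a letter equals the first type of the next one only if the two letters are mutually inverse, which is excluded since $w$ is reduced.
\end{itemize}
So $\lambda\ne\mu$ always, and the separator between the two edges is $t$ for $(1,2)$, $t^{-1}$ for $(2,1)$ and trivial otherwise. It depends only on $(\lambda,\mu)$. Since $\lambda\ne\mu$ and $t\neq 1$, all these paths are admissible.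

\smallskip
\noindent\emph{Freeness and quasiconvexity.} By Lemma~\ref{lem:adm}(ii), a reduced word $w$ of length $\ell\ge1$ satisfies
\[
|w|_X\ge|w|_{X\cup\mathcal A}\ge\tfrac32\,\ell .
\]
So $w\ne1$ in $G$, and $E$ is free on $x,y,z$ and quasi-isometrically embedded. (Also $E\ne G$: since $|\alpha_1|_{X\cup\mathcal A}\le1$, the element $\alpha_1\ne1$ cannot be represented by a reduced word of length $\ell\geq 1$.)

\smallskip
\noindent\emph{Malnormality: the two lines.} Let $g\in G$ with $gEg^{-1}\cap E\ne1$. We show $g\in E$. There are non-trivial $e_1,e_2\in E$ with $ge_1g^{-1}=e_2$; write $e_1=h_1wh_1^{-1}$ and $e_2=h_2w'h_2^{-1}$ with $h_1,h_2\in E$ and $w,w'$ non-empty cyclically reduced words in the basis. Replacing $g$ by $h_2^{-1}gh_1$, we may assume $gwg^{-1}=w'$. Replacing $g$ by $g^{-1}$ if necessary, we may assume that the length of $w'$ in the basis is at most that of $w$.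

For $N\ge1$ let $P$ be the path from $g$ labeled $w^N$ and $P'$ the path from $1$ labeled $w'^N$. They are admissible. Let $k$ and $k'\le k$ be their numbers of long edges; $k$ is $3N$ times the length of $w$. Let $q$ be a geodesic from $1$ to $g$ and $q'$ a geodesic from $w'^N$ to $w'^Ng=gw^N$. Both have length $f=|g|_{X\cup\mathcal A}$. The cycle $qPq'^{-1}P'^{-1}$ has $(2k-1)+(2k'-1)+2=2(k+k')$ sides.

By Lemma~\ref{lem:adm}(i), a long edge of $P$ is connected to at most one long edge of $P'$, and conversely. So connectedness is a partial matching between the long edges of $P$ and those of $P'$; let $m$ be the number of matched pairs. By the same lemma, each of the $2f$ edges of $q$ and $q'$ is connected to at most one long edge of $P$ and to at most one of $P'$. So at least $k+k'-2m-4f$ long edges are unmatched and connected to no edge of $q$ or $q'$. Since, again by Lemma~\ref{lem:adm}(i), a long edge is connected to no other long edge of its own path, these edges are isolated in the cycle. Fact~\ref{F2} gives $20K(k+k'-2m-4f)\le2(k+k')K$. As $m\le k'\le k$, it follows that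
\[
k-m\;\le\;k+k'-2m\;\le\;\tfrac1{10}(k+k')+4f\;\le\;\tfrac k5+4f .
\]
If no two consecutive long edges of $P$ were both matched, at least $(k-1)/2$ long edges of $P$ would be unmatched, so $(k-1)/2\le k/5+4f$, which is false for large $N$. So we may fix $N$ such that there are consecutive long edges $p_j,p_{j+1}$ of $P$, of types $\lambda\ne\mu$, matched to long edges $p'_a,p'_b$ of $P'$, of the same types $\lambda,\mu$. In particular $a\ne b$.

\smallskip
\noindent\emph{Malnormality: consecutive edges are matched to consecutive edges.} Put $d=|a-b|\ge1$. Consider the cycle formed by (see Figure~\ref{fig:cycle}): the separator $u_j$ from $(p_j)_+$ to $(p_{j+1})_-$; an edge or trivial path with label in $A_\mu$ from there to the endpoint of $p'_b$ facing $p'_a$; the part of $P'$ strictly between $p'_b$ and $p'_a$; and an edge or trivial path with label in $A_\lambda$ from the endpoint of $p'_a$ facing $p'_b$ to $(p_j)_+$. It has $3+(d-1)+d=2d+2$ sides. The $d-1$ long edges of $P'$ strictly between $p'_a$ and $p'_b$ are pairwise not connected by Lemma~\ref{lem:adm}(i). None of them is connected to the $A_\mu$-edge or to the $A_\lambda$-edge, since it would then be connected to $p'_b$ or to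 $p'_a$. So they are isolated. If $d\ge2$, Fact~\ref{F2} gives $20K(d-1)\le(2d+2)K\le6(d-1)K$, a contradiction. So $d=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[very thick,->] (0,1.7) -- (2,1.7) node[midway,above] {$p_j$};
\draw[->] (2,1.7) -- (3.2,1.7) node[midway,above] {$u_j$};
\draw[very thick,->] (3.2,1.7) -- (5.2,1.7) node[midway,above] {$p_{j+1}$};
\draw[very thick,->] (-1.2,0) -- (0.8,0) node[midway,below] {$p'_a$};
\draw[dashed] (0.8,0) -- (4.4,0) node[midway,below] {part of $P'$ between};
\draw[very thick,->] (4.4,0) -- (6.4,0) node[midway,below] {$p'_b$};
\draw[dotted,thick] (3.2,1.7) -- (4.4,0) node[midway,right] {$A_\mu$};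
\draw[dotted,thick] (0.8,0) -- (2,1.7) node[midway,left] {$A_\lambda$};
\end{tikzpicture}
\caption{Consecutive long edges $p_j,p_{j+1}$ of the path $P$ are connected to the long edges $p'_a,p'_b$ of the path $P'$ (drawn for $a<b$). Long edges on the dashed side would be isolated in the quadrilateral whose dotted sides are labeled by elements of $A_\lambda$ and $A_\mu$. By Fact~\ref{F2} there are none, so $p'_a,p'_b$ are consecutive.}
\label{fig:cycle}
\end{figure}

\smallskip
\noindent\emph{Malnormality: conclusion.} Let $P''=P'$ if $b=a+1$ and $P''=P'^{-1}$ if $b=a-1$. In both cases $P''$ starts at an element of $E$ (at $1$ or $w'^N$), is labeled by a reduced word in the basis, and contains consecutive long edges $p'',p'''$, in this order, of types $\lambda,\mu$, connected to $p_j$ and $p_{j+1}$ respectively. The two ordered pairs of types agree, so both pairs have the same separator $u\in\{1,t,t^{-1}\}$. Let $v=(p_j)_+$ and $v''=(p'')_+$, so that $(p_{j+1})_-=vu$ and $(p''')_-=v''u$. Then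
\[
v^{-1}v''\in A_\lambda ,\qquad u^{-1}(v^{-1}v'')u=(vu)^{-1}(v''u)\in A_\mu .
\]
So $v^{-1}v''\in A_\lambda\cap uA_\mu u^{-1}=1$ by Fact~\ref{F0}(b), and $v=v''$. If $(\lambda,\mu)$ is a junction pair, then $v\in gE$ and $v''\in E$, so $g\in E$. If it is an inner pair, it determines the current letter and the initial segment $c$ of this letter that ends at $v$; so $v=gec$ and $v''=e''c$ with $e,e''\in E$, and $g=e''e^{-1}\in E$.

So $E$ is infinite, quasiconvex and malnormal, and Fact~\ref{F1} applies.
\end{proof}

\section{Adding the relation: proof of Proposition~\ref{prop:absorb}}\label{sec:fill}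

We first settle the free case, as announced in Section~\ref{sec:absorb}.

\begin{lemma}\label{lem:rho}
Let $E$ be free on $x,y,z$, let $\mathcal F\subset E\setminus\{1\}$ be finite, and let $L\ge1$ exceed the lengths in $x,y,z$ of all $f\in\mathcal F$. Put $U=y^Lz^L$ and let $\rho:E\to\langle y,z\rangle$ be the retraction with $x\mapsto U$. Then $\rho(f)\ne1$ for all $f\in\mathcal F$.
\end{lemma}

\begin{proof}
Write $f=c_0x^{\varepsilon_1}c_1\cdots x^{\varepsilon_k}c_k$ in reduced form, with $c_i\in\langle y,z\rangle$ of length less than $L$, $\varepsilon_i=\pm1$, and $c_i\ne1$ whenever $\varepsilon_i=-\varepsilon_{i+1}$. If $k=0$, then $\rho(f)=f\ne1$. Let $k\ge1$. Each $U^{\varepsilon_i}$ is a product of two \emph{halves}, $y^L\cdot z^L$ or $z^{-L}\cdot y^{-L}$, which are powers of different generators. Cut $\rho(f)=c_0U^{\varepsilon_1}c_1\cdots U^{\varepsilon_k}c_k$ between the two halves of each $U^{\varepsilon_i}$. This gives a first block ($c_0$ and the first half of $U^{\varepsilon_1}$), middle blocks (the second half of $U^{\varepsilon_i}$, then $c_i$, then the first half of $U^{\varepsilon_{i+1}}$, for $1\le i<k$), and a last block (the second half of $U^{\varepsilon_k}$ and $c_k$).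 We show:

\smallskip
\noindent($*$) \emph{The reduced form of a block is non-empty. Where the block begins or ends with a half, its reduced form begins or ends, respectively, with a non-zero power of the generator of that half.}

\smallskip
\noindent Given ($*$), two adjacent reduced blocks meet in powers of different generators, since the cut separates the two halves of one $U^{\varepsilon_i}$. So the concatenation of the reduced blocks is reduced and non-empty, and $\rho(f)\neq 1$.

A middle block has the form $a^{\delta L}\,c\,b^{\eta L}$ with $c=c_i$, $\delta,\eta\in\{1,-1\}$, $a^{\delta L}\in\{z^L,y^{-L}\}$ and $b^{\eta L}\in\{y^L,z^{-L}\}$.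

\emph{Case $a\ne b$}; this means $\varepsilon_i=\varepsilon_{i+1}$. Split off from the reduced word $c$ its maximal initial power of $a$ and then the maximal terminal power of $b$: $c=a^\kappa c'b^\nu$, where $c'=1$ or $c'$ starts with $b^{\pm1}$ and ends with $a^{\pm1}$. As $|\kappa|,|\nu|<L$, the exponents $\delta L+\kappa$ and $\eta L+\nu$ are non-zero, and $a^{\delta L+\kappa}c'b^{\eta L+\nu}$ is the reduced form of the block.

\emph{Case $a=b$}; this means $\varepsilon_i=-\varepsilon_{i+1}$, so $\eta=-\delta$ and $c\ne1$. If $c=a^\kappa$ with $\kappa\ne0$, the block equals $a^\kappa$. Otherwise $c=a^\kappa c'a^\nu$ in reduced form, where $c'$ is non-empty and starts and ends with a power of the other generator. As $|\kappa|,|\nu|<L$, the block has reduced form $a^{\delta L+\kappa}c'a^{-\delta L+\nu}$ with non-zero outer exponents.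

\emph{First and last block.} Let $b^{\eta L}$ be the half in the first block, and write $c_0=c'b^\nu$ in reduced form, $c'$ not ending with $b^{\pm1}$. As $|\nu|<L$, the block has reduced form $c'b^{\eta L+\nu}$ with non-zero exponent. In the same way, if $a^{\delta L}$ is the half in the last block and $c_k=a^\kappa c'$ with $c'$ not starting with $a^{\pm1}$, the reduced form is $a^{\delta L+\kappa}c'$ with $\delta L+\kappa\ne0$. This proves ($*$).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:absorb}]
If $t=1$, replace $t$ by a non-trivial element of $S$: this does not change $StS=S$, and the statement about the image of $t=1$ is trivial. So let $t\ne1$, and take $E=\langle x,y,z\rangle$ from Lemma~\ref{lem:E}. Let $\mathcal F\subset E\setminus\{1\}$ be a finite set sufficient for Fact~\ref{F3} (with the given $B$; only elements of $E$ matter there, as $R\le E$) and for Fact~\ref{F4}. Let $L$, $U$, $\rho$ be as in Lemma~\ref{lem:rho}, and put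
\[
r=xU^{-1},\qquad R=\text{the normal closure of $r$ in $E$}=\ker\rho,\qquad M=\langle\!\langle r\rangle\!\rangle=\langle\!\langle R\rangle\!\rangle .
\]
Here $r\in StS$ because $x\in StS$ and $U\in S$, and $r\ne1$ because $x,y,z$ is a basis. By Lemma~\ref{lem:rho}, $R\cap\mathcal F=\emptyset$.

\smallskip
\noindent\emph{Everything except torsion-freeness.} By Fact~\ref{F3}, $\bar G=G/M$ is hyperbolic relative to $\bar E=EM/M\cong E/R\cong\langle y,z\rangle$, a free group of rank $2$. So $\bar G$ is hyperbolic by Fact~\ref{F5}. The map $G\to\bar G$ is injective on $B$. It is injective on $\langle y,z\rangle\le S$ too, because $M\cap\langle y,z\rangle=R\cap\langle y,z\rangle=1$; so the image of $S$ is non-cyclic. Write $x=s_1ts_2$ with $s_1,s_2\in S$. In $\bar G$ we have $x=U$, so the image of $t$ equals that of $s_1^{-1}Us_2^{-1}\in S$.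

\smallskip
\noindent\emph{Torsion-freeness.} The idea is that an element of prime order $q$ in $\bar G$ would produce homology of a subgroup of $G$ in arbitrarily high degrees. Suppose $W\le\bar G$ has prime order $q$, and let $\widetilde W\ge M$ be its preimage in $G$.

By Fact~\ref{F4}, $M=\ast_{v\in V}vRv^{-1}$ with $V$ a left transversal of $EM=ME$ in $G$. Since $R\le E$ is free, $M$ is free, and $M^{\mathrm{ab}}=\bigoplus_{v\in V}J_v$, where $J_v$ is the image of $vRv^{-1}$. Conjugation makes $M^{\mathrm{ab}}$ a module for $G/M=\bar G$. If $g\in G$, $v\in V$ and $gv=v'\mu e$ with $v'\in V$, $\mu\in M$, $e\in E$, then, as $R\lhd E$,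
\[
g(vRv^{-1})g^{-1}=v'\mu R\mu^{-1}v'^{-1}=(v'\mu v'^{-1})(v'Rv'^{-1})(v'\mu v'^{-1})^{-1},\qquad v'\mu v'^{-1}\in M .
\]
So $g$ maps $J_v$ onto $J_{v'}$: the group $\bar G$ permutes the summands $J_v$ as it permutes the cosets in $\bar G/\bar E$. If some $1\ne c\in W$ fixed a coset $\bar g\bar E$, then $\bar g^{-1}c\bar g$ would be a non-trivial torsion element of the free group $\bar E$. So $W$ acts freely on $\bar G/\bar E$. Choosing one $v$ in each $W$-orbit, we see that $M^{\mathrm{ab}}$ is as a $W$-module the direct sum of the submodules $\bigoplus_{c\in W}cJ_v\cong\mathbb ZW\otimes_{\mathbb Z}J_v$. Such induced modules have no homology in positive degrees, so $H_i(W;M^{\mathrm{ab}})=0$ for $i\ge1$.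

Consider the Lyndon--Hochschild--Serre spectral sequence
\[
E^2_{i,j}=H_i(W;H_j(M;\mathbb Z))\ \Longrightarrow\ H_{i+j}(\widetilde W;\mathbb Z).
\]
As $M$ is free, only the rows $j=0,1$ can be non-zero, and row $1$ is concentrated in $i=0$. So for $i\ge3$ the differential $E^2_{i,0}\to E^2_{i-2,1}$ is zero, no other term of total degree $i$ is non-zero, and $H_i(\widetilde W;\mathbb Z)\cong H_i(W;\mathbb Z)$. For odd $i\geq 3$ this is $\mathbb Z/q\ne0$. But $\widetilde W\le G$, so by Fact~\ref{F0}(c) its homology vanishes in high degrees, a contradiction. Hence $\bar G$ has no elements of prime order and is torsion-free.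
\end{proof}

\begin{remark}
That $E/R$ is free of rank $2$ is used three times: it makes $\bar G$ hyperbolic, it keeps the image of $S$ non-cyclic, and, since $E/R$ is torsion-free, it makes $W$ act freely on $\bar G/\bar E$.
\end{remark}

\section{The limit: proof of Theorem B}\label{sec:limit}

Let $Q$ be finite, $F$ a free group of finite rank at least $2$ with an epimorphism $F\to Q$, and $N$ its kernel. As $N$ has finite index, $N=\langle t_1,\dots,t_m\rangle$ for some $m\ge1$. List as \emph{tasks} $\tau_1,\tau_2,\dots$ all pairs $(u,v)\in F\times F$ and all single elements $u\in F$. The pairs will give (P1) of Proposition~\ref{prop:red} and the single elements (P2). Fix a sequence $\sigma=(\sigma(1),\sigma(2),\dots)$ with entries in $\{0,1\}$; it is used only to obtain many groups.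

\subsection{The steps}

A \emph{state} is a pair $(\pi,B)$, where $\pi:F\to G'$ is an epimorphism onto a torsion-free non-cyclic hyperbolic group with $\ker\pi\le N$, and $B\subset F$ is a finite set with $1\notin\pi(B)$. The set $B$ records elements that must survive. We start with $(\mathrm{id}_F,\emptyset)$.

At step $j$, given a state $(\pi,B)$, put $N'=\pi(N)\lhd G'$. It has finite index in $G'$, so it is non-cyclic by Fact~\ref{F0}(d). If $\tau_j=(u,v)$ and $\langle\pi(u),\pi(v)\rangle$ is cyclic, or if $\tau_j=u$ and $\pi(u)=1$, we change nothing. Otherwise the step is \emph{active}, and we proceed as follows.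

\smallskip
\noindent\emph{The subgroup $S_0$.} If $\tau_j=(u,v)$, let $S_0=\langle\pi(u),\pi(v)\rangle$, which is non-cyclic. If $\tau_j=u$, choose $g\in N$ such that $\pi(u)$ and $\pi(gug^{-1})$ do not commute, and let $S_0=\langle\pi(u),\pi(gug^{-1})\rangle$, which is non-abelian. Such a $g$ exists: let $A$ be the maximal cyclic subgroup containing $\pi(u)$. If $\pi(gug^{-1})$ commutes with $\pi(u)$, it lies in $C_{G'}(\pi(u))\le A$. So $\pi(g)A\pi(g)^{-1}\cap A\ne1$ and $\pi(g)\in A$ by Fact~\ref{F0}(a). But $N'\not\le A$, as $N'$ is non-cyclic.

\smallskip
\noindent\emph{The first relator.} To keep relators inside $N'$, put $S=S_0\cap N'$. It has finite index in $S_0$, so it is non-cyclic by Fact~\ref{F0}(d). Apply Proposition~\ref{prop:absorb} to $G'$, $S$, $\pi(t_1)$ and $\{1\}\cup\pi(B)$, obtaining $r\ne1$, and choose $\tilde r\in F$ with $\pi(\tilde r)=r$. Suppose this is the $i$-th active step.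
\begin{itemize}
\item If $\sigma(i)=0$, pass to $G'/\langle\!\langle r\rangle\!\rangle$ and keep $B$.
\item If $\sigma(i)=1$, put $\tilde r$ into $B$; this is allowed because $\pi(\tilde r)\ne1$. Apply Proposition~\ref{prop:absorb} again to $G'$, $S$, $\pi(t_1)$ and $\{1\}\cup\pi(B)$ with the new $B$, and pass to the resulting quotient.
\end{itemize}
In both cases the image of $S$ now contains the image of $t_1$.

\smallskip
\noindent\emph{The other relators.} Apply Proposition~\ref{prop:absorb} successively to the current quotient, with the current images of $S$, of $t_2$ (then $t_3$, and so on up to $t_m$), and of $\{1\}\cup B$.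

\smallskip
\noindent\emph{The new state.} By Proposition~\ref{prop:absorb} the new group is torsion-free and hyperbolic, it is non-cyclic because the image of $S$ is, and the elements of $B$ have non-trivial images in it. All relators lie in products (image of $S$)(image of $t_i$)(image of $S$), hence in the image of $N$, which is normal. So the kernel of the map from $F$ stays inside $N$, and we have a new state. Moreover, \emph{the image of $S_0$ now contains the image of $N$}, since the image of $S$ contains the images of $t_1,\dots,t_m$.

\smallskip
\noindent\emph{The choices.} All choices are made by rules fixed in advance. The choices of $g$, $S_0$, $S$, $r$ and $\tilde r$ depend only on the state and on $j$; the later choices in the $i$-th active step depend in addition only on $\sigma(i)$. So the construction up to the beginning of the $i$-th active step, and $S_0,S,r,\tilde r$ at that step, depend only on $\sigma(1),\dots,\sigma(i-1)$.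

\subsection{The limit group}

Let $\pi_j:F\to G_j$ be the map after step $j$, and put
\[
\mathcal K_\sigma=\bigcup_j\ker\pi_j\le N,\qquad G=G_\sigma=F/\mathcal K_\sigma,\qquad D=N/\mathcal K_\sigma .
\]
Then $G$ is finitely generated and $G/D\cong F/N\cong Q$. We check the hypotheses of Proposition~\ref{prop:red}. Note that a relation between finitely many elements of $F$ that holds in $G$ already holds in some $G_j$.

\emph{$G$ is torsion-free.} If $g^k=1$ in $G$ with $k\ge1$, then this relation, for a preimage of $g$ in $F$, holds in some $G_j$. As $G_j$ is torsion-free, the preimage dies in $G_j$, so $g=1$.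

\emph{$D$ is non-abelian.} Otherwise the finitely many commutators $[t_i,t_l]$ would all die in some $G_j$. Then $\pi_j(N)$ would be abelian, hence cyclic by Fact~\ref{F0}(a). But $\pi_j(N)$ has finite index in the non-cyclic group $G_j$, so it is non-cyclic by Fact~\ref{F0}(d).

\emph{(P1).} Let $u,v\in G$ with preimages $\tilde u,\tilde v\in F$. At the step with task $(\tilde u,\tilde v)$, either the subgroup generated by the images of $\tilde u,\tilde v$ was cyclic, and then $\langle u,v\rangle$ is cyclic, or its image after the step contained the image of $N$, and then $D\le\langle u,v\rangle$.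

\emph{(P2).} Let $1\ne u\in G$ with preimage $\tilde u\in F$. Then $\tilde u$ has non-trivial image in every $G_j$, so the step with task $\tilde u$ was active. It produced $g\in N$ such that the images of $\tilde u$ and $g\tilde ug^{-1}$ after the step generate a subgroup containing the image of $N$. So $D\le\langle u,\bar gu\bar g^{-1}\rangle$, where $\bar g\in D$ is the image of $g$.

By Proposition~\ref{prop:red}, $G$ and $D$ satisfy (1)--(3), and Proposition~\ref{prop:T} gives the statements on the $T$-property.

\subsection{Counting}

For each $\sigma$ there are infinitely many active steps, because every $u\in F\setminus\mathcal K_\sigma$ gives one and $G_\sigma$ is infinite. Let $\sigma\ne\sigma'$ first differ at $i$, say $\sigma(i)=0$ and $\sigma'(i)=1$. The two constructions coincide up to the beginning of their common $i$-th active step, and there the same $r$ and $\tilde r$ are chosen. For $\sigma$ the element $\tilde r$ is killed. For $\sigma'$ it enters $B$, so its image is non-trivial in all later groups, hence in $G_{\sigma'}$. So $\mathcal K_\sigma\ne\mathcal K_{\sigma'}$.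

Thus there are $2^{\aleph_0}$ different kernels $\mathcal K_\sigma$. A given countable group is a quotient of the finitely generated group $F$ by at most countably many kernels, since there are only countably many homomorphisms from $F$ to it. Hence there are $2^{\aleph_0}$ isomorphism classes among the $G_\sigma$. This completes the proof of Theorem B and, with $Q$ dihedral of order $8$, of Theorem A.\hfill\qedsymbol

\section{Proof of Theorem C}\label{sec:C}

Let $G$ be minimal non-$T$. The idea is to take a subnormal non-normal subgroup $H$ of least defect. If $x\notin N_G(H)$, then a subgroup in which $H$, or its intersection with that subgroup, is subnormal but not normalized by $x$ is not a $T$-group, so it must be all of $G$.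

\smallskip
\noindent\emph{The normalizer has prime index.} Let $H$ be a subnormal non-normal subgroup of least possible defect $d\ge2$, with $H=H_0\lhd H_1\lhd\cdots\lhd H_d=G$. The subgroup $K_0:=H_1$ has defect at most $d-1$, so $K_0\lhd G$ by the choice of $d$; and $K_0\ne G$, since $H$ is normal in $K_0$ but not in $G$. If $g\in G\setminus N_G(H)$, then $H\lhd K_0\lhd\langle K_0,g\rangle$, but $H$ is not normal in $\langle K_0,g\rangle$. So $\langle K_0,g\rangle$ is not a $T$-group and equals $G$.

Hence $G/K_0$ is cyclic and non-trivial, and its proper subgroup $N_G(H)/K_0$ contains every element that does not generate $G/K_0$. Now $G/K_0$ is not infinite cyclic, since $2$ and $3$ are non-generators of $\mathbb Z$ that together generate $\mathbb Z$. Its order is not divisible by two distinct primes $p,q$, since the $p$-th and $q$-th powers of a generator are non-generators that together generate the group. So $G/K_0$ is a non-trivial finite cyclic $p$-group for some prime $p$. Its non-generators form the subgroup of index $p$, which must be $N_G(H)/K_0$. Thus $K=N_G(H)$ is normal of index $p$ in $G$.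

\smallskip
\noindent\emph{Two generators.} Let $x\in G\setminus K$. If $xHx^{-1}\le H$, then, as $x^p\in K$,
\[
H=x^pHx^{-p}\le x^{p-1}Hx^{-(p-1)}\le\cdots\le xHx^{-1}\le H .
\]
So $xHx^{-1}=H$ and $x\in K$, a contradiction. Hence there is $h\in H$ with $xhx^{-1}\notin H$. For any such $h$ put $L=\langle x,h\rangle$. If $L\ne G$, then $L$ is a $T$-group. Since $H\lhd K\lhd G$, we have $H\cap L\lhd K\cap L\lhd L$, and so $H\cap L\lhd L$. Then $xhx^{-1}\in H$, a contradiction. So $G=\langle x,h\rangle$.

\smallskip
\noindent\emph{The quotient $G/H^G$.} As $H\le K\lhd G$, we have $H^G\le K$. By what was just proved, $G/H^G$ is generated by the image of each $x\in G\setminus K$. So it is a cyclic group in which every element outside the subgroup $K/H^G$ of index $p$ is a generator. It is not infinite cyclic, since a prime $q\ne p$ lies outside $p\mathbb Z$ and does not generate $\mathbb Z$. If it is $\mathbb Z/n$, then $p$ divides $n$; and if a prime $q\ne p$ divided $n$, the class of $q$ would lie outside $p\mathbb Z/n\mathbb Z$ without generating $\mathbb Z/n$. So $G/H^G$ is a finite cyclic $p$-group.\hfill\qedsymbol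

\begin{thebibliography}{9}

\bibitem{Bow}
Bowditch, \emph{Relatively hyperbolic groups}, IJAC 22 (2012).

\bibitem{Note}
\emph{A Note On Groups Whose Proper Large Subgroups Have A Transitive Normality Relation},
\url{http://core-cms.prod.aop.cambridge.org/core/services/aop-cambridge-core/content/view/AB578C2DF314251B1A3438223C3FB67B/S0004972716000848a.pdf/note_on_groups_whose_proper_large_subgroups_have_a_transitive_normality_relation.pdf}

\bibitem{OsinIJAC}
Osin, IJAC 16 (2006).

\bibitem{OsinMem}
Osin, \emph{Relatively hyperbolic groups}, Mem. AMS 843 (2006).

\bibitem{OsinInv}
Osin, \emph{Peripheral fillings of relatively hyperbolic groups}, Invent. Math. 167 (2007).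

\bibitem{Sun}
B. Sun, \emph{Cohomology of group theoretic Dehn fillings I: Cohen--Lyndon type theorems}, J. Algebra 542 (2020), 277--307.

\end{thebibliography}

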